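
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Polynomial differential equations with infinitely many\\ uniform attractors and repellers}


\begin{abstract}
A scalar differential equation $\dot x=a_0(t)+\dots+a_d(t)x^d$ with bounded continuous coefficients has at most $d$ uniform attractors and repellers if $d\le 2$, and it has been conjectured that their number is finite for every $d$. We show that this fails for every $d\ge3$. Already $\dot x=A(t)x^2+B(t)x^3$ can have infinitely many uniform attractors and infinitely many uniform repellers, with $A,B$ entire, limit-periodic and arbitrarily small. The construction adds one attractor and one repeller at a time, ever closer to the solution $x=0$, by slow perturbations which leave the earlier ones intact. For periodic coefficients, by contrast, only finitely many uniform attractors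 and repellers lie in any bounded region.
\end{abstract}

\section{The question and the answer}

Consider the scalar equation
\begin{equation}\label{eq:poly}
\dot x=a_0(t)+a_1(t)x+\dots+a_d(t)x^d ,
\end{equation}
where $d\in\{0,1,2,\dots\}$ and $a_0,\dots,a_d:\mathbb R\to\mathbb R$ are bounded and continuous. Let $\varphi(t;t_0,\xi)$ be the solution with value $\xi$ at time $t_0$. Throughout, $\mathbb N=\{1,2,\dots\}$ and $T\mathbb N=\{T,2T,\dots\}$.

\begin{definition}
A bounded solution $\mu:\mathbb R\to\mathbb R$ of \eqref{eq:poly} is a \emph{uniform attractor} if there is $\delta>0$ such that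
\[
\lim_{s\to+\infty}\ \sup_{t\in\mathbb R}\ \sup_{|\xi-\mu(t)|\le\delta}\bigl|\varphi(t+s;t,\xi)-\mu(t+s)\bigr|=0 ,
\]
and a \emph{uniform repeller} if the same holds with $s\to-\infty$. It is implicit that for all large $|s|$ of the appropriate sign the solutions involved exist between $t$ and $t+s$.
\end{definition}

Thus a tube of fixed width around $\mu$ is attracted to $\mu$ at a rate that does not depend on the starting time. Time reversal, $x(t)\mapsto x(-t)$, exchanges the two notions. We use the same terms for any scalar equation whose right-hand side is continuous with continuous $x$-derivative on a neighborhood of $\mu$ of fixed width.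

\paragraph{What one would guess.}
If the coefficients are constant, a uniform attractor or repeller must itself be constant (by Step 1 of Section~\ref{sec:periodic}, applied with every period $T>0$), hence a zero of the polynomial. The polynomial is not identically zero, since otherwise nothing attracts or repels, so there are at most $d$ of them. If $d=1$, two solutions differ by a multiple of $\exp\int_0^ta_1$. When one bounded solution is a uniform attractor, this function is unbounded as $t\to-\infty$; when it is a uniform repeller, as $t\to+\infty$. So no second bounded solution exists. One is led to hope that a polynomial of degree $d$ cannot produce too many uniform attractors and repellers. It is known that their total number is at most $d$ whenever $d\le 2$. The same bound holds for $d=3$ provided that $a_3$ does not change sign and $\int_0^\infty|a_3|\,dt=\int_{-\infty}^0|a_3|\,dt=+\infty$. Conjecture~4 of \cite{counting} asserts that the total number is finite for every $d$ and all bounded continuous coefficients.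

\paragraph{The answer.}
The conjecture is false as soon as $d\ge3$. Put
\begin{equation}\label{eq:kappa}
\kappa(\theta)=\cos2\pi\theta-5\cos4\pi\theta+6\cos6\pi\theta ,\qquad\text{so that } |\kappa|\le12,\quad \int_0^1\kappa\,d\theta=0 .
\end{equation}

\begin{theorem}\label{thm:main}
Let $d\ge3$, $T_0>0$, $\varepsilon_0\in(0,1)$, and let $c_4,\dots,c_d:\mathbb R\to\mathbb R$ be arbitrary continuous $T_0$-periodic functions (none if $d=3$). There are $\alpha_n,\beta_n>0$ with $\sum_n(\alpha_n+12\beta_n)<\varepsilon_0$, and periods $\tau_1\in T_0\mathbb N$, $\tau_{n+1}\in\tau_n\mathbb N$, such that with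
\[
A(t)=-\sum_{n\ge1}\alpha_n\sin\frac{2\pi t}{\tau_n},\qquad
B(t)=\sum_{n\ge1}\beta_n\,\kappa\Bigl(\frac t{\tau_n}\Bigr)
\]
the equation
\begin{equation}\label{eq:main}
\dot x=A(t)x^2+B(t)x^3+\sum_{j=4}^dc_j(t)x^j
\end{equation}
has infinitely many uniform attractors and infinitely many uniform repellers, all with values in $(0,\varepsilon_0)$.
\end{theorem}

The two series converge uniformly on $\mathbb R$, so $A$ and $B$ are bounded, continuous and \emph{limit-periodic}, that is, uniform limits of continuous periodic functions. For $z\in\mathbb C$ and $1\le j\le3$ the numbers $|\sin(2\pi jz/\tau_n)|$ and $|\cos(2\pi jz/\tau_n)|$ are at most $e^{6\pi|z|/\tau_1}$. Hence the series converge locally uniformly on $\mathbb C$, and $A,B$ are entire.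

\begin{corollary}
Conjecture~4 of \cite{counting} is false. The number of uniform attractors and repellers of \eqref{eq:poly} is finite for all choices of bounded continuous coefficients if $d\le2$, and for no $d\ge3$ is it finite for all choices.
\end{corollary}

\begin{proof}
For $d\le2$ this is the known result quoted above. For $d\ge3$ it follows from Theorem~\ref{thm:main}.
\end{proof}

For $d\ge4$ we may take $c_d\equiv1$ or $c_d\equiv-1$, so no sign condition on the leading coefficient restores finiteness. For $d=3$ the known result shows that in an example with limit-periodic $a_3$, such as ours, $a_3$ must change sign. Indeed, $a_3\not\equiv0$, since otherwise the equation would have degree at most $2$. A limit-periodic function $a_3\not\equiv0$ is uniformly close to a periodic one. So there are an interval and infinitely many translates of it, in both time directions, on all of which $|a_3|$ is bounded below by the same positive constant. Therefore both integrals of $|a_3|$ diverge.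

Limit-periodic functions are close relatives of periodic ones. Nevertheless, infinitely many uniform attractors or repellers in a bounded region, as in Theorem~\ref{thm:main}, are impossible for periodic coefficients:

\begin{proposition}\label{prop:periodic}
If $a_0,\dots,a_d$ are continuous and $T$-periodic, then for each $K$ equation \eqref{eq:poly} has only finitely many uniform attractors and repellers $\mu$ with $\sup|\mu|\le K$.
\end{proposition}

\paragraph{Plan.}
Section~\ref{sec:onepair} produces one attractor and one repeller by an explicit computation. The coefficients of the equation used there can be made arbitrarily small, and the pair can be placed arbitrarily close to $x=0$. Section~\ref{sec:persist} shows that such a pair survives every perturbation that is small together with its $x$-derivative, periodic or not. Section~\ref{sec:newpair} is the heart of the matter: the construction of Section~\ref{sec:onepair} still works on top of a given periodic equation, although the coefficients already present may be much larger than the new ones. Section~\ref{sec:proof} iterates, and Section~\ref{sec:periodic}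 proves Proposition~\ref{prop:periodic}.

\paragraph{Periodic equations.}
If $f$ is $T$-periodic in $t$ and $f,f_x$ are continuous, the Poincar\'e map $\Pi$ of $\dot x=f(t,x)$ sends the value of a solution at time $0$ to its value at time $T$, whenever the solution exists that long. Fixed points of $\Pi$ correspond to $T$-periodic solutions $\mu$, and by the variational equation
\begin{equation}\label{eq:variational}
\Pi'(\mu(0))=\exp\int_0^Tf_x(t,\mu(t))\,dt .
\end{equation}
We call $\mu$ \emph{hyperbolic attracting} if this integral is negative and \emph{hyperbolic repelling} if it is positive.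

\section{One attractor and one repeller}\label{sec:onepair}

The starting point is that $\dot x=-\alpha\sin(2\pi t/\tau)\,x^2$ has a whole continuum of positive periodic solutions. With $u=1/x$ it becomes $\dot u=\alpha\sin(2\pi t/\tau)$. If we set
\[
R=\frac{\alpha\tau}{2\pi},\qquad \theta=\frac t\tau ,
\]
its solutions are $u=R\,(y-\cos2\pi\theta)$ with $y$ constant. Every $y>1$ gives a $\tau$-periodic solution $x=1/u$, and none of these attracts or repels anything. A cubic term makes $y$ drift and can select some members of this family. Consider
\begin{equation}\label{eq:toy}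
\dot x=-\alpha\sin\Bigl(\frac{2\pi t}\tau\Bigr)x^2+\beta\,\kappa\Bigl(\frac t\tau\Bigr)x^3 ,\qquad \alpha,\beta>0 .
\end{equation}
Then $\dot u=\alpha\sin(2\pi t/\tau)-\beta\kappa(t/\tau)/u$. With $u=R(y-\cos2\pi\theta)$, now defining $y$ as a function of time, we get $R\dot y=-\beta\kappa/u$. In the variable $\theta$ this is
\begin{equation}\label{eq:model}
\frac{dy}{d\theta}=-\eta\,\frac{\kappa(\theta)}{y-\cos2\pi\theta},\qquad y>1,\qquad \eta=\frac{\tau\beta}{R^2}.
\end{equation}
The only parameter left is $\eta$. To first order in $\eta$, the drift of $y$ over a period is $-\eta M(y)$ with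
\[
M(y)=\int_0^1\frac{\kappa(\theta)}{y-\cos2\pi\theta}\,d\theta ,
\]
so we look for simple zeros of $M$.

\begin{lemma}\label{lem:model}
For some $\eta>0$ equation \eqref{eq:model} has a hyperbolic attracting $1$-periodic solution with values in $[\frac32,\frac{11}6]$ and a hyperbolic repelling one with values in $[\frac65,\frac43]$.
\end{lemma}

\begin{proof}
Write $y=\frac12(r+\frac1r)$ with $r\in(0,1)$. Then $\sqrt{y^2-1}=\frac{1-r^2}{2r}$ and $2r(y-\cos\phi)=1-2r\cos\phi+r^2$. The Poisson kernel identity $\frac{1-r^2}{1-2r\cos\phi+r^2}=1+2\sum_{j\ge1}r^j\cos j\phi$ therefore reads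
\[
\frac1{y-\cos\phi}=\frac1{\sqrt{y^2-1}}\Bigl(1+2\sum_{j\ge1}r^j\cos j\phi\Bigr).
\]
Take $\phi=2\pi\theta$. Since $\int_0^1 2\cos^2(2\pi j\theta)\,d\theta=1$, a term $k_j\cos2\pi j\theta$ of $\kappa$ contributes $k_jr^j/\sqrt{y^2-1}$. Hence
\[
M(y)=\frac{r-5r^2+6r^3}{\sqrt{y^2-1}}=\frac{r(1-2r)(1-3r)}{\sqrt{y^2-1}} .
\]
So $M$ vanishes at $y=\frac53$ (where $r=\frac13$) and at $y=\frac54$ (where $r=\frac12$). The derivative of $(1-2r)(1-3r)$ with respect to $r$ is $-5+12r$, which equals $-1$ at $r=\frac13$ and $+1$ at $r=\frac12$. Since $dr/dy<0$,
\[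
M'\bigl(\tfrac53\bigr)>0,\qquad M'\bigl(\tfrac54\bigr)<0 .
\]

For $|\eta|$ small the time-one map $\Pi(Y,\eta)$ of \eqref{eq:model} is defined and $C^\infty$ for $Y$ near $\frac54$ and near $\frac53$, and $\Pi(Y,0)=Y$. Hence $\Pi(Y,\eta)=Y+\eta D(Y,\eta)$ with $D(Y,\eta)=\int_0^1\partial_\eta\Pi(Y,\zeta\eta)\,d\zeta$ smooth. Differentiating \eqref{eq:model} in $\eta$ at $\eta=0$, where $y\equiv Y$, gives $D(Y,0)=-M(Y)$. By the implicit function theorem $D(\cdot,\eta)$ has zeros $y^{\mathrm a}_\eta\to\frac53$ and $y^{\mathrm r}_\eta\to\frac54$ as $\eta\to0$. At these fixed points $\partial_Y\Pi=1+\eta D_Y$, where $D_Y\to-M'(\frac53)<0$ and $D_Y\to-M'(\frac54)>0$, respectively. By \eqref{eq:variational}, for small $\eta>0$ the first is hyperbolic attracting and the second hyperbolic repelling. The corresponding solutions stay within $O(\eta)$ of their initial values. For small $\eta$ they therefore stay in $[\frac32,\frac{11}6]$ and $[\frac65,\frac43]$, whose interiors contain $\frac53$ and $\frac54$, respectively.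
\end{proof}

\emph{From now on $\eta$ is a fixed number as in Lemma~\ref{lem:model}.} Given $\beta>0$ and $R>0$, choose
\begin{equation}\label{eq:scales}
\tau=\frac{\eta R^2}\beta,\qquad \alpha=\frac{2\pi R}\tau=\frac{2\pi\beta}{\eta R} .
\end{equation}
Then \eqref{eq:toy} is equivalent, for $y>1$, to \eqref{eq:model} with this $\eta$. On the two solutions of Lemma~\ref{lem:model} we have $\frac15\le y-\cos2\pi\theta\le\frac{17}6$, so \eqref{eq:toy} has a hyperbolic attracting and a hyperbolic repelling $\tau$-periodic solution with values in $[\frac6{17R},\frac5R]$. Here $\beta$ may be as small as we like, and letting $R\to\infty$ afterwards makes $\alpha$ small and brings the pair close to $0$. The price is a long period, proportional to $R^2$.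

\begin{remark}
The computation explains the choice of $\kappa$. A mean-zero even trigonometric polynomial $\sum_{j\ge1}k_j\cos2\pi j\theta$ gives $M=\sum_{j\ge1}k_jr^j/\sqrt{y^2-1}$, whose numerator has no constant term. One harmonic gives no zero in $(0,1)$. Two can give one zero, hence an attractor or a repeller, as $r-2r^2$ shows. Three suffice for two simple zeros with opposite signs of $M'$, hence for one of each. The mean of $\kappa$ has to vanish for another reason, which will appear in Section~\ref{sec:newpair}.
\end{remark}

\section{Hyperbolic periodic solutions persist}\label{sec:persist}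

Suppose a pair has been created. Later perturbations will be small but may have much longer periods, and their infinite sum need not be periodic at all. So we need persistence under perturbations that are small together with their $x$-derivative, uniformly in time, and are otherwise arbitrary. Periodic perturbations should moreover give periodic solutions of the same type.

\begin{lemma}\label{lem:persist}
Let $J$ be an open interval, and let $f:\mathbb R\times J\to\mathbb R$ be $T$-periodic in $t$ with $f,f_x,f_{xx}$ continuous. Let $\mu$ be a $T$-periodic solution of $\dot x=f(t,x)$ with $\Lambda=\int_0^Tf_x(t,\mu(t))\,dt\ne0$. For every $\sigma_*>0$ there are $\sigma\in(0,\sigma_*]$ and $\varepsilon>0$ such that $S=\{(t,x):|x-\mu(t)|\le\sigma\}\subset\mathbb R\times J$ and the following holds. If $h,h_x$ are continuous on $S$ with $|h|,|h_x|\le\varepsilon$, then $\dot x=f+h$ has a solution $\nu:\mathbb R\to\mathbb R$ with $|\nu-\mu|<\sigma$, and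
\begin{enumerate}
\item[(a)] $\nu$ is a uniform attractor if $\Lambda<0$ and a uniform repeller if $\Lambda>0$;
\item[(b)] if $h$ is $T'$-periodic in $t$ with $T'\in T\mathbb N$, then $\nu$ is $T'$-periodic and $\int_0^{T'}(f_x+h_x)(t,\nu(t))\,dt$ has the sign of $\Lambda$.
\end{enumerate}
\end{lemma}

\begin{proof}
Time reversal replaces $f(t,x)$ by $-f(-t,x)$, does the same to $h$, and changes the sign of $\Lambda$. So we may assume $\Lambda<0$.

\emph{Coordinates in which contraction is visible.} Near $\mu$ the equation contracts over a full period but perhaps not at each instant. A periodic rescaling spreads the contraction evenly. Let $\lambda=\Lambda/T<0$ and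
\[
p(t)=\exp\Bigl(\int_0^tf_x(t',\mu(t'))\,dt'-\lambda t\Bigr),\qquad \dot p=\bigl(f_x(t,\mu)-\lambda\bigr)p .
\]
This is $C^1$ and $T$-periodic, and $0<p_-\le p\le p_+$ for suitable constants. Put $x=\mu+pw$. Since $\dot x=f(t,\mu)+\dot pw+p\dot w$, the equation $\dot x=f+h$ becomes
\[
\dot w=F(t,w)=\lambda w+q(t,w)+\frac{h(t,\mu+pw)}p,\qquad
q=\frac{f(t,\mu+pw)-f(t,\mu)-f_x(t,\mu)pw}p .
\]

\emph{Choice of constants.} Choose $\omega_0>0$ with $p_+\omega_0\le\sigma_*$ and $\{|x-\mu(t)|\le p_+\omega_0\}\subset\mathbb R\times J$. Let $C=p_+\sup|f_{xx}|$ over this strip, which is finite by periodicity. Since $q_w=f_x(t,\mu+pw)-f_x(t,\mu)$ and $q(t,0)=0$, we have $|q_w|\le C|w|$ and $|q|\le Cw^2/2$ for $|w|\le\omega_0$. Choose $\omega\in(0,\omega_0]$ with $C\omega\le|\lambda|/4$, and set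
\[
\sigma=p_+\omega,\qquad \varepsilon=\min\bigl\{|\lambda|/4,\ |\lambda|\omega p_-/8\bigr\}.
\]
If $|w|\le\omega$, then $(t,\mu+pw)\in S$, and
\begin{equation}\label{eq:Fw}
F_w=\lambda+q_w+h_x\le\lambda+\tfrac{|\lambda|}4+\tfrac{|\lambda|}4=\tfrac\lambda2 .
\end{equation}
For $\omega/2\le w\le\omega$ we have $|q|\le C\omega w/2\le|\lambda|w/8$ and $|h/p|\le|\lambda|\omega/8$, so
\[
F\le-\tfrac78|\lambda|w+\tfrac18|\lambda|\omega\le|\lambda|\omega\bigl(-\tfrac7{16}+\tfrac2{16}\bigr)<0 .
\]
The same estimate with signs reversed gives $F>0$ for $-\omega\le w\le-\omega/2$.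

Consequently solutions starting in $|w|\le\omega$, or in $|w|\le\omega/2$, exist for all later times and remain in the same strip. (If one prefers an equation defined for all $w$, extend $F$ to $|w|>\omega$ by its boundary values at $w=\pm\omega$.) By \eqref{eq:Fw} and the mean value theorem, two solutions in $|w|\le\omega$ satisfy
\begin{equation}\label{eq:contract}
|w_1-w_2|(t)\le e^{\lambda(t-s)/2}\,|w_1-w_2|(s),\qquad t\ge s .
\end{equation}

\emph{The solution $\nu$.} Let $w_k$ be the solution on $[-k,\infty)$ with $w_k(-k)=0$. Then $|w_k|\le\omega/2$. For $k<l$, \eqref{eq:contract} with $s=-k$ gives $|w_k-w_l|(t)\le\omega e^{\lambda(t+k)/2}$ for $t\ge-k$. So the $w_k$ converge locally uniformly on $\mathbb R$, and by the integral form of the equation their limit $w^*$ is a solution, with $|w^*|\le\omega/2$. Put $\nu=\mu+pw^*$. Then $|\nu-\mu|\le p_+\omega/2<\sigma$, and $\nu$ is bounded.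

(a) Let $\delta=p_-\omega/2$. If $|\xi-\nu(t)|\le\delta$, then the corresponding $w$ satisfies $|w-w^*|\le\omega/2$ at time $t$, hence $|w|\le\omega$. So this solution exists for all later times, and by \eqref{eq:contract} its distance to $\nu$ at time $t+s$ is at most $p_+\frac\omega2e^{\lambda s/2}$, uniformly in $t$ and $\xi$.

(b) Now $F$ is $T'$-periodic, so $w^*(\cdot+T')$ is a second solution on $\mathbb R$ with values in $|w|\le\omega$. Letting $s\to-\infty$ in \eqref{eq:contract} shows that it equals $w^*$. Hence $\nu$ is $T'$-periodic. Finally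
\[
F_w(t,w^*)=\lambda+f_x(t,\nu)-f_x(t,\mu)+h_x(t,\nu)=(f_x+h_x)(t,\nu)-\dot p/p ,
\]
and $\int_0^{T'}\dot p/p\,dt=0$, so $\int_0^{T'}(f_x+h_x)(t,\nu)\,dt\le\lambda T'/2<0$ by \eqref{eq:Fw}.
\end{proof}

If $h=0$, then $w_k=0$ for all $k$ in the proof, so $\nu=\mu$. Thus hyperbolic attracting periodic solutions are uniform attractors, and hyperbolic repelling ones are uniform repellers. The tolerance $\varepsilon$ depends only on $f$, $\mu$ and $\sigma_*$, that is, on the old equation. The period of $h$ does not enter, and this is what allows later periods to be as long as needed.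

\section{A new pair near zero on top of a given equation}\label{sec:newpair}

Now suppose that $\dot x=Ax^2+Bx^3+\sum_{j=4}^dc_jx^j$ is already given, with periodic coefficients. We want to add $-\alpha\sin(2\pi t/\tau)$ to $A$ and $\beta\kappa(t/\tau)$ to $B$ as in Section~\ref{sec:onepair} and obtain a new pair close to $0$. The difficulty is that $\alpha$ and $\beta$ may have to be tiny compared with the $A$ and $B$ already there. What helps is that the new period is long and that $A$ and $B$ have mean zero:
\begin{itemize}
\item $A$ has a bounded primitive $P$, so it moves $u=1/x$ by a bounded amount, while the new oscillation has size $R\to\infty$.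
\item $B$ enters the equation for $y$ as $B/\beta$, which may be large but oscillates rapidly in $\theta=t/\tau$. Its effect is removed by one further change of variables (averaging), which uses a bounded primitive $Q$ of $B$.
\item The terms of degree at least $4$ are of relative size $1/u\sim1/R$.
\end{itemize}

\begin{lemma}\label{lem:newpair}
Let $A,B$ be continuous, $T$-periodic and of mean zero. Let $d\ge3$ and $g(t,x)=x^4G(t,x)$ with $G(t,x)=\sum_{j=4}^dc_j(t)x^{j-4}$ and $c_j$ continuous, $T$-periodic ($G=0$ if $d=3$). For every $\varepsilon>0$, $x_0>0$ there are $\alpha,\beta>0$ with $\alpha+12\beta<\varepsilon$ and $\tau\in T\mathbb N$ such that, with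
\[
\tilde A(t)=A(t)-\alpha\sin\frac{2\pi t}\tau,\qquad \tilde B(t)=B(t)+\beta\,\kappa\Bigl(\frac t\tau\Bigr),
\]
the equation $\dot x=\tilde Ax^2+\tilde Bx^3+g(t,x)$ has a hyperbolic attracting and a hyperbolic repelling $\tau$-periodic solution, both with values in $(0,x_0)$. Moreover $\tilde A,\tilde B$ are $\tau$-periodic of mean zero.
\end{lemma}

\begin{proof}
The last sentence holds because $\tau\in T\mathbb N$ and because $\sin$ and $\kappa$ have mean zero. Fix $\beta\in(0,\varepsilon/24)$. For large $N\in\mathbb N$ put $\tau=NT$ and define $R,\alpha$ by \eqref{eq:scales}, that is, $R=\sqrt{\tau\beta/\eta}$ and $\alpha=2\pi R/\tau=2\pi\beta/(\eta R)$. As $N\to\infty$, $R\to\infty$ and $\alpha\to0$. Below, ``bounded'' means bounded uniformly for all large $N$, with $\beta,\eta,A,B,g$ fixed. Let $P,Q$ be primitives of $A,B$; they are $T$-periodic, hence bounded, because the means vanish. Write $\theta=t/\tau$ and $c=\cos2\pi\theta$.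

\emph{Step 1: the variable $y$.} For $x>0$ let $u=1/x$. Then
\[
\dot u=-\dot x/x^2=-\tilde A-\frac{\tilde B}u-\frac{G(t,1/u)}{u^2} .
\]
Define $y$ by
\[
u=R\,y-P(t)-R\cos(2\pi t/\tau)=R\,\bigl(y-c-P/R\bigr).
\]
By the choice of $\alpha$, $\tilde A=\frac d{dt}\bigl(P+R\cos(2\pi t/\tau)\bigr)$, so $\tilde A$ cancels and $R\dot y=-\tilde B/u-G/u^2$. Multiplying by $\tau/R$ and using $\tau/R^2=\eta/\beta$ we get
\begin{equation}\label{eq:y}
\frac{dy}{d\theta}=V(\theta,y)=-\eta\,\frac{\kappa(\theta)+B(\tau\theta)/\beta}{y-c-P(\tau\theta)/R}-\frac\eta{\beta R}\,\frac{G(\tau\theta,1/u)}{(y-c-P(\tau\theta)/R)^2} .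
\end{equation}
We consider it for $y\in\mathcal K=[\frac98,2]$, where $y-c\ge\frac18$, and for $R\ge\max(1,16\sup|P|)$. Then $y-c-P/R\ge\frac1{16}$ and $0<1/u\le16/R\le16$. Using
\[
\frac1{y-c-P/R}=\frac1{y-c}+\frac1R\,\frac P{(y-c)(y-c-P/R)},
\]
we can write
\[
V=-\eta\,\frac{\kappa(\theta)}{y-c}-\frac\eta\beta\,\frac{B(\tau\theta)}{y-c}+\frac1RV_1(\theta,y),
\]
\[
V_1=-\eta\,\frac{(\kappa+B/\beta)\,P}{(y-c)(y-c-P/R)}-\frac\eta\beta\,\frac{G(\tau\theta,1/u)}{(y-c-P/R)^2} ,
\]
where $P$ and $B$ are taken at $\tau\theta$. Here $V_1$ is bounded on $\mathbb R\times\mathcal K$, and so is $\partial_yV_1$: the denominators are bounded below, $G$ and $G_x$ are bounded on $\mathbb R\times[0,16]$, and $|\partial_y(1/u)|=R^{-1}(y-c-P/R)^{-2}\le256/R$. In particular $V$ and $V_y$ are bounded. The term containing $B(\tau\theta)/\beta$ need not become small as $R\to\infty$.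

\emph{Step 2: removing the rapidly oscillating term.} Since $\frac d{d\theta}Q(\tau\theta)=\tau B(\tau\theta)$ and $R^{-2}\tau=\eta/\beta$, the unwanted term is, for fixed $y-c$, the negative of the $\theta$-derivative of $R^{-2}Q(\tau\theta)/(y-c)$. We therefore set
\[
Y=\Psi_\theta(y)=y+\frac1{R^2}\,\frac{Q(\tau\theta)}{y-c},\qquad y\in\mathcal K .
\]
This is $C^1$ in $(\theta,y)$, smooth in $y$, and $1$-periodic in $\theta$ because $\tau\in T\mathbb N$. For large $R$,
\[
|\Psi_\theta(y)-y|\le\frac{8\sup|Q|}{R^2}\le\frac1{24},\qquad \Psi_\theta'(y)\ge1-\frac{64\sup|Q|}{R^2}\ge\frac12 .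
\]
Since $\frac98+\frac1{24}=\frac76$ and $2-\frac1{24}>\frac{19}{10}$, $\Psi_\theta$ maps $\mathcal K$ diffeomorphically onto an interval containing $\mathcal K'=[\frac76,\frac{19}{10}]$. The inverse has the form $y=Y+R^{-2}W(\theta,Y)$ with $W=-Q(\tau\theta)/(y-c)$. Because $0<\partial y/\partial Y\le2$, both $W$ and $W_Y$ are bounded (and continuous) on $\mathbb R\times\mathcal K'$. Along solutions of \eqref{eq:y}, $\frac d{d\theta}(y-c)=V+2\pi\sin2\pi\theta$, so
\[
\frac{dY}{d\theta}=V+\frac\eta\beta\,\frac{B(\tau\theta)}{y-c}-\frac{Q(\tau\theta)}{R^2}\,\frac{V+2\pi\sin2\pi\theta}{(y-c)^2}=-\eta\,\frac{\kappa(\theta)}{y-c}+\frac1RV_2(\theta,y),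
\]
where
\[
V_2=V_1-\frac1R\,\frac{Q(\tau\theta)\,(V+2\pi\sin2\pi\theta)}{(y-c)^2}
\]
and $\partial_yV_2$ are bounded on $\mathbb R\times\mathcal K$. Substituting $y=Y+R^{-2}W$ and
\[
\frac1{y-c}-\frac1{Y-c}=-\frac1{R^2}\,\frac W{(y-c)(Y-c)} ,
\]
we arrive at
\begin{equation}\label{eq:Y}
\frac{dY}{d\theta}=-\eta\,\frac{\kappa(\theta)}{Y-\cos2\pi\theta}+E(\theta,Y),\qquad |E|+|E_Y|\le\frac CR\quad\text{on }\mathbb R\times\mathcal K',
\end{equation}
with $C$ independent of $R$. Here $E,E_Y$ are continuous and $E$ is $1$-periodic in $\theta$. This is the model equation \eqref{eq:model} with a small perturbation.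

\emph{Step 3: conclusion.} Apply Lemma~\ref{lem:persist} to \eqref{eq:model}, with $J=(1,\infty)$, $T=T'=1$, $\sigma_*=\frac1{30}$, at each of the two solutions of Lemma~\ref{lem:model}. The two strips $S$ lie in
\[
\mathbb R\times\bigl[\tfrac65-\tfrac1{30},\ \tfrac{11}6+\tfrac1{30}\bigr]=\mathbb R\times\bigl[\tfrac76,\tfrac{28}{15}\bigr]\subset\mathbb R\times\mathcal K' .
\]
So for $R$ large \eqref{eq:Y} has a hyperbolic attracting and a hyperbolic repelling $1$-periodic solution, and both take values in the interior of $\mathcal K'$. Going back, $y=\Psi_\theta^{-1}(Y)$ lies in the interior of $\mathcal K$. It is a $1$-periodic solution of \eqref{eq:y}, because $\partial_y\Psi_\theta\neq 0$. Next, $u=R(y-c-P/R)\in[R/16,4R]$ is $\tau$-periodic in $t$, since $P$ is $T$-periodic and $\tau\in T\mathbb N$. Thus $x=1/u\in[\frac1{4R},\frac{16}R]$ is a $\tau$-periodic solution of the equation in the lemma. The changes of variables $x\leftrightarrow u\leftrightarrow y\leftrightarrow Y$ are, at each time, local $C^1$ diffeomorphisms, and they have period $\tau$ in $t$. Hence, near the corresponding fixed points,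 the Poincar\'e maps in $x$ and in $Y$ are conjugate by a $C^1$ diffeomorphism. Their derivatives at corresponding fixed points agree, and by \eqref{eq:variational} hyperbolicity and its type are preserved. Finally take $N$ so large that also $16/R<x_0$ and $\alpha<\varepsilon/2$. Since $12\beta<\varepsilon/2$, we have $\alpha+12\beta<\varepsilon$.
\end{proof}

\begin{remark}
Both mean-zero conditions are needed for this argument. If $A$ had mean $a\ne0$, then $P(\tau)-P(0)=a\tau$ would be of order $R^2$ and $y$ could not stay in $\mathcal K$. If $B$ had mean $b\ne0$, averaging would replace $r-5r^2+6r^3$ in $M$ by $r-5r^2+6r^3+b/\beta$, which has no zero in $(0,1)$ once $12\beta<|b|$. This is why $\kappa$ has mean zero: the lemma reproduces its own hypotheses and can be iterated.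
\end{remark}

\section{Infinitely many pairs}\label{sec:proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $g(t,x)=\sum_{j=4}^dc_j(t)x^j$, $A_0=B_0=0$ and $\tau_0=T_0$. We construct the coefficients inductively. At each stage the new amplitudes must respect the tolerances of all previous pairs, and the new pair must lie below the previous ones.

\emph{Construction.} Let $n\ge1$, and suppose that $A_{n-1},B_{n-1}$, which are $\tau_{n-1}$-periodic of mean zero, and numbers $\varepsilon_1,\dots,\varepsilon_{n-1}>0$, $m_1,\dots,m_{n-1}>0$ are given. Apply Lemma~\ref{lem:newpair} to $A_{n-1},B_{n-1},g$ with period $\tau_{n-1}\in T_0\mathbb N$ and with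
\[
\varepsilon=\tfrac13\,2^{-n}\min(\varepsilon_0,\varepsilon_1,\dots,\varepsilon_{n-1}),\qquad
x_0=\begin{cases}\varepsilon_0/2,&n=1,\\ m_{n-1}/8,&n\ge2.\end{cases}
\]
This gives $\alpha_n,\beta_n>0$ and $\tau_n\in\tau_{n-1}\mathbb N$, functions
\[
A_n=A_{n-1}-\alpha_n\sin(2\pi t/\tau_n),\qquad B_n=B_{n-1}+\beta_n\kappa(t/\tau_n)
\]
that are $\tau_n$-periodic of mean zero, and hyperbolic attracting and repelling $\tau_n$-periodic solutions $\mu_n,\nu_n$ of
\begin{equation}\label{eq:En}
\dot x=A_nx^2+B_nx^3+g(t,x)
\end{equation}
with values in some $[m_n,M_n]$, where $0<m_n\le M_n<x_0$. Apply Lemma~\ref{lem:persist} to \eqref{eq:En} at $\mu_n$ and at $\nu_n$ with $J=\mathbb R$ and $\sigma_*=m_n/2$, and let $\varepsilon_n$ be the smaller of the two resulting tolerances. The two strips lie in $\{\frac{m_n}2\le x\le2M_n\}$.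

\emph{The limit.} We have $\sum_n(\alpha_n+12\beta_n)\le\frac{\varepsilon_0}3\sum_n2^{-n}<\varepsilon_0$. So $A_n$ and $B_n$ converge uniformly to the functions $A$ and $B$ of the theorem.

\emph{Every pair survives.} Fix $k\ge1$. Equation \eqref{eq:main} is \eqref{eq:En} with $n=k$, perturbed by $h=(A-A_k)x^2+(B-B_k)x^3$. Since $M_1<\varepsilon_0/2$ and $M_{n+1}<m_n/8\le M_n/8$, we have $0<x\le2M_k<\varepsilon_0<1$ on the two strips. There
\begin{align*}
|h|,\,|h_x|&\le3\bigl(\sup|A-A_k|+\sup|B-B_k|\bigr)\le3\sum_{n>k}(\alpha_n+12\beta_n)\\
&\le\sum_{n>k}2^{-n}\varepsilon_k\le\varepsilon_k ,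
\end{align*}
because $\varepsilon_k$ appears in the minimum at every stage $n>k$. By Lemma~\ref{lem:persist}(a), \eqref{eq:main} has a uniform attractor $\hat\mu_k$ and a uniform repeller $\hat\nu_k$ with values in $[\frac{m_k}2,2M_k]\subset(0,\varepsilon_0)$.

\emph{They are distinct.} Since $2M_{k+1}<\frac{m_k}4<\frac{m_k}2$, each of these intervals lies entirely below the preceding one, so they are pairwise disjoint. Hence the $\hat\mu_k$, $k\in\mathbb N$, are pairwise distinct, and so are the $\hat\nu_k$.
\end{proof}

\section{Periodic coefficients}\label{sec:periodic}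

\begin{proof}[Proof of Proposition~\ref{prop:periodic}]
By time reversal it suffices to treat attractors. We show that they are fixed points of the Poincar\'e map, and that infinitely many fixed points in a bounded region would make this analytic map the identity somewhere.

\emph{Step 1: uniform attractors are $T$-periodic.} We first note that if $\mu\ne\tilde\mu$ are solutions on $\mathbb R$ and $\mu$ is a uniform attractor with constant $\delta$, then
\begin{equation}\label{eq:apart}
|\mu(t)-\tilde\mu(t)|>\delta\quad\text{for all sufficiently negative }t .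
\end{equation}
Otherwise $|\mu-\tilde\mu|(t_k)\le\delta$ for some $t_k\to-\infty$, and uniform attraction from time $t_k$ over the duration $s=-t_k$ gives $\mu(0)=\tilde\mu(0)$. Then $\mu=\tilde\mu$ by uniqueness, a contradiction.

Let $\mu$ be a uniform attractor. Then $\tilde\mu=\mu(\cdot+T)$ is again a solution. By uniqueness the sign of $\mu(t+T)-\mu(t)$ does not depend on $t$, so the sequence $\mu(kT)$ is monotone in $k\in\mathbb Z$. Being bounded, it converges as $k\to-\infty$, hence $\tilde\mu(kT)-\mu(kT)\to0$. By \eqref{eq:apart}, $\mu=\tilde\mu$. (If the coefficients are constant, this holds for every $T>0$, so $\mu$ is constant.)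

\emph{Step 2: finiteness.} Suppose infinitely many distinct uniform attractors $\mu_k$ satisfy $|\mu_k|\le K$. Passing to a subsequence we may assume that the numbers $\xi_k=\mu_k(0)$, which are distinct by uniqueness, converge to some $\xi_*$ and differ from $\xi_*$. The $\mu_k$ and their derivatives are uniformly bounded on $[0,T]$. By Arzel\`a--Ascoli a subsequence converges uniformly there to a solution starting at $\xi_*$. So $\varphi(\cdot;0,\xi_*)$ exists on $[0,T]$, and the Poincar\'e map $\Pi(\xi)=\varphi(T;0,\xi)$ is defined near $\xi_*$. It is real-analytic there, because the right-hand side of \eqref{eq:poly} is polynomial in $x$ with coefficients continuous in $t$, and solutions of such equations depend analytically on initial values.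

By Step 1, $\Pi(\xi_k)=\xi_k$. Since $\xi_k\to\xi_*$ and $\xi_k\ne\xi_*$, the identity theorem shows that $\Pi$ is the identity in a neighborhood of $\xi_*$. For large $k$ this neighborhood contains $\xi_k$ and some $\xi\ne\xi_k$ with $|\xi-\xi_k|\le\delta_k$, where $\delta_k$ is the constant of the uniform attractor $\mu_k$. Then $\varphi(mT;0,\xi)-\mu_k(mT)=\xi-\xi_k$ for all $m\in\mathbb N$, which does not tend to $0$. This contradicts that $\mu_k$ is a uniform attractor.
\end{proof}

In the construction of Section~\ref{sec:proof}, each equation \eqref{eq:En} is periodic and so has only finitely many uniform attractors and repellers with values in $[-1,1]$. Their number is at least $2n$. Indeed, the pairs with indices $k\le n$ persist in \eqref{eq:En} by the same estimate, now applied to $h=(A_n-A_k)x^2+(B_n-B_k)x^3$, which is $\tau_n$-periodic in $t$. The two members of a pair are different because by Lemma~\ref{lem:persist}(b) their multipliers lie on opposite sides of $1$. Only in the limit, where the common period is lost, does the number become infinite.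

\begin{thebibliography}{1}
\bibitem{counting}
\emph{Counting Uniformly Attracting Solutions Of Nonautonomous Differential Equations},
\texttt{http://www.math.ualberta.ca/\textasciitilde aberger/papers/uniform\_attractors\_dcdss.pdf}.
\end{thebibliography}

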